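\title{Zero-Free Gap Power Series:\\ A Counterexample to a Normality Conjecture}

\begin{abstract}
For a set $T$ of nonnegative integers containing $0$, consider the zero-free holomorphic functions in the unit disk whose Taylor exponents lie in $T$. We study the conjecture that this family is normal exactly when no nonconstant zero-free entire function has its Taylor exponents in $T$. Normality does exclude such an entire function, but the converse is false. When no such entire function exists, the radius of the largest disk about the origin in which the family is normal can still be any number in $[0,1]$. The main tool is a lemma saying that, for large $N$, adding a function of $z^N$ to a polynomial of fixed degree cannot remove the zeros of the polynomial from a slightly smaller disk.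
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Write $D_r=\{z\in\mathbb C:|z|<r\}$ and $\mathbb D=D_1$. Let $T$ be a finite or infinite set of integers $0=m_0<m_1<\cdots$. We denote by $A_T$ the set of holomorphic functions in $\mathbb D$ of the form
\[
f(z)=\sum_{k\in T}a_kz^k ,
\]
and by $A_T^0$ the set of those $f\in A_T$ that have no zero in $\mathbb D$. An entire function is said to belong to $A_T$ if its Taylor series at $0$ has this form. A family of holomorphic functions in a domain $\Omega$ is \emph{normal} in $\Omega$ if every sequence in it has a subsequence that converges locally uniformly in $\Omega$, either to a holomorphic function or to $\infty$; convergence of $(f_j)$ to $\infty$ means that $\min_K|f_j|\to\infty$ for every compact $K\subset\Omega$. For $0<r\le1$ we call $A_T^0$ normal in $D_r$ if the restrictions of its members to $D_r$ form a normal family. The subject of this paper is the following conjecture from \cite{gap}.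

\begin{quote}
\textbf{Conjecture.} \emph{The family $A_T^0$ is normal in $\mathbb D$ if and only if $A_T$ contains no nonconstant zero-free entire function.}
\end{quote}

The statement follows a pattern familiar from complex analysis, in which a property that forces entire functions to be constant also makes families in the disk normal. Entire functions bounded by $1$ are constant, and the functions in $\mathbb D$ bounded by $1$ form a normal family; the same holds for the property of omitting the values $0$ and $1$. Here the property is ``zero-free with exponents in $T$'', and the simplest sets $T$ obey the pattern. If $T=\{0,N,2N,\dots\}$, then $\exp(z^N)$ lies in $A_T$, and the functions $\exp(nz^N)$, $n\ge1$, equal $1$ at the origin and tend to $\infty$ at every $x\in(0,1)$, so both sides of the equivalence fail. If $T$ is finite, both sides hold (Proposition~\ref{prop:coef}). Nevertheless only one half of the conjecture is true.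

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] For every $T$: if $A_T$ contains a nonconstant zero-free entire function, then $A_T^0$ is not normal in any disk $D_r$, $0<r\le1$.
\item[(b)] There is a set $T$ such that $A_T$ contains no nonconstant zero-free entire function, but $A_T^0$ is not normal in $\mathbb D$. Hence the conjecture is false.
\end{enumerate}
\end{theorem}

To measure how badly normality can fail, we normalize at the origin and put
\[
F_T=\{f\in A_T^0:f(0)=1\},\qquad \Lambda_k=\sup_{f\in F_T}\frac{|f^{(k)}(0)|}{k!}\quad(k\ge0),
\]
\[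
r(T)=\sup\{r\in(0,1]:A_T^0\text{ is normal in }D_r\},\qquad\sup\emptyset=0 .
\]
Thus $\Lambda_k\in[0,\infty]$ is the largest size that the $k$-th Taylor coefficient can have in $F_T$, and $r(T)$ is the \emph{radius of normality}.

\begin{theorem}\label{thm:radius}
For every $\rho\in[0,1]$ there is a set $T$ such that $A_T$ contains no nonconstant zero-free entire function and $r(T)=\rho$. For $0<\rho<1$, the family $A_T^0$ is normal in $D_\rho$ but in no larger disk. For $\rho=0$, it is normal in no disk about $0$, although $\Lambda_k<\infty$ for every $k$.
\end{theorem}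

\begin{proposition}\label{prop:coef}
\begin{enumerate}
\item[(i)] For every $T$ and $0<r\le1$: $A_T^0$ is normal in $D_r$ if and only if $\Lambda_k<\infty$ for all $k$ and $\limsup_{k}\Lambda_k^{1/k}\le1/r$.
\item[(ii)] The conjecture is true for every finite $T$.
\end{enumerate}
\end{proposition}

By part (i), $r(T)=0$ if some $\Lambda_k$ is infinite; otherwise $r(T)$ is the smaller of $1$ and the radius of convergence of $\sum_k\Lambda_kx^k$. In particular $A_T^0$ is normal in $\mathbb D$ exactly when $r(T)=1$.

It is instructive to see where a direct attack on the false half breaks down. From a non-normal family one would like to extract $f_j\in F_T$ and $\rho_j\to0$ such that $f_j(\rho_jz)$ converges to a nonconstant entire function, which would be zero-free and lie in $A_T$. Dilations about the origin preserve the exponents, whereas a translation in general fills the gaps, as $(z+c)^N$ shows; so one cannot move the center to where the family misbehaves. If all $\Lambda_k$ are finite, the $k$-th coefficient of $f_j(\rho_jz)$ is at most $\Lambda_k\rho_j^k\to0$ for $k\ge1$, and every limit is the constant $1$. The case $\rho=0$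 of Theorem~\ref{thm:radius} shows that this can happen even when normality fails in every neighborhood of the origin.

The counterexample has to meet two opposite demands. To destroy normality, $F_T$ must contain large functions. A full progression $\{N,2N,\dots\}$ supplies $\exp(cz^N)$, which is forbidden; but a long finite block $\{N,2N,\dots,MN\}$ supplies a truncation of this exponential, which is still zero-free in $\mathbb D$ and large when $c$ is a small multiple of $M$. To exclude entire functions, the blocks must not cooperate. We let $T$ be a union of blocks in which each step $N$ is huge compared with all earlier exponents. The key lemma (Lemma~\ref{lem:key}) says that if $s(z)+g(z^N)$ is zero-free in a disk, with $N$ large in terms of $\deg s$ only, then $s$ is zero-free in a slightly smaller disk. Peeling off the blocks one at a time, we find that the partial sums of a zero-free function in $A_T$ are themselves zero-free in almost the same disk. For an entire function they are then polynomials without zeros in $\mathbb C$, hence constant. Since the key lemma puts no restriction on $g$, the lengths of the blocks remain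 free, and they determine $r(T)$.

\section{Normality and local boundedness}\label{sec:prelim}

A family $\mathcal F$ of holomorphic functions in a domain $\Omega$ is \emph{locally bounded} if $\sup_{f\in\mathcal F}\max_K|f|<\infty$ for every compact $K\subset\Omega$. Besides the maximum principle, Cauchy's estimates and Liouville's theorem we use the following textbook facts.
\begin{itemize}
\item \emph{Montel's theorem.} Every sequence in a locally bounded family has a subsequence converging locally uniformly to a holomorphic function.
\item \emph{Montel's normality test.} The holomorphic functions in $\Omega$ that omit the values $0$ and $1$ form a normal family.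
\item \emph{Hurwitz's theorem.} A locally uniform limit of zero-free holomorphic functions in $\Omega$ is zero-free or identically $0$.
\item \emph{Weierstrass's theorem.} If $f_j\to f$ locally uniformly in a disk about $0$, then each Taylor coefficient of $f_j$ at $0$ converges to that of $f$.
\end{itemize}

The family $A_T^0$ is invariant under multiplication by nonzero constants, so it is never locally bounded, and the limit $\infty$ does occur. Dividing by $f(0)$ removes this freedom.

\begin{lemma}\label{lem:bounded}
For $0<r\le1$, the family $A_T^0$ is normal in $D_r$ if and only if $F_T$ is locally bounded in $D_r$.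
\end{lemma}

\begin{proof}
Suppose that $F_T$ is locally bounded in $D_r$. Given $f_j\in A_T^0$, write $f_j=c_jg_j$ with $c_j=f_j(0)\ne0$ and $g_j\in F_T$. By Montel's theorem we may pass to a subsequence with $g_j\to g$ locally uniformly in $D_r$ and $c_j\to c\in\mathbb C\cup\{\infty\}$. If $c\ne\infty$, then $f_j\to cg$ locally uniformly. Let $c=\infty$. Since $g(0)=1$, Hurwitz's theorem shows that $g$ is zero-free, so on a compact $K\subset D_r$ we have $\min_K|g_j|\ge\frac12\min_K|g|>0$ for large $j$, and $\min_K|f_j|\to\infty$.

If $F_T$ is not locally bounded in $D_r$, there are a compact $K\subset D_r$ and $f_j\in F_T$ with $\max_K|f_j|\to\infty$. No subsequence converges locally uniformly to a holomorphic function, since it is unbounded on $K$, and none converges to $\infty$, since $f_j(0)=1$.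
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $f\in A_T$ be entire, zero-free and nonconstant; dividing by $f(0)$, we assume $f(0)=1$. Then $f(nz)\in F_T$ for every $n\ge1$. If $A_T^0$ were normal in $D_r$, Lemma~\ref{lem:bounded} would give a constant $C$ with $|f(nz)|\le C$ for $|z|\le r/2$ and all $n$. The disks $|w|\le nr/2$ exhaust $\mathbb C$, so $f$ would be bounded, hence constant by Liouville's theorem.
\end{proof}

All upper bounds in this paper come from the fact that a polynomial of known degree with value $1$ at the origin is controlled by the distance from its zeros to the origin.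

\begin{lemma}\label{lem:poly}
Let $p(z)=\sum_kp_kz^k$ be a polynomial with $\deg p\le d$ and $p(0)=1$ that is zero-free in $D_\delta$. Then
\begin{enumerate}
\item[(a)] $|p_k|\le\binom dk\delta^{-k}$ for all $k$;
\item[(b)] $|p(z)|\le2^d$ for $|z|\le\delta$;
\item[(c)] the branch $L$ of $\log p$ in $D_\delta$ with $L(0)=0$ has the expansion $L(z)=\sum_{j\ge1}c_jz^j$ with $|c_j|\le\frac dj\,\delta^{-j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $p(z)=\prod_i(1-z/\zeta_i)$ with at most $d$ factors and $|\zeta_i|\ge\delta$. Up to sign, $p_k$ is a sum of at most $\binom dk$ products of $k$ numbers $1/\zeta_i$, which gives (a). For $|z|\le\delta$ each factor has modulus at most $2$, which gives (b). Summing the series $\log(1-z/\zeta_i)=-\sum_{j\ge1}\zeta_i^{-j}z^j/j$, which converge in $D_\delta$, gives $c_j=-\frac1j\sum_i\zeta_i^{-j}$, and (c) follows.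
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:coef}]
(i) Let $A_T^0$ be normal in $D_r$ and let $0<x<r$. By Lemma~\ref{lem:bounded} there is $C(x)$ with $|f|\le C(x)$ on $|z|\le x$ for all $f\in F_T$. Cauchy's estimate gives $\Lambda_k\le C(x)x^{-k}<\infty$, so $\limsup_k\Lambda_k^{1/k}\le1/x$, and we let $x\to r$. Conversely, if all $\Lambda_k$ are finite and $\limsup_k\Lambda_k^{1/k}\le1/r$, then $|f(z)|\le\sum_k\Lambda_kx^k<\infty$ for $|z|\le x<r$ and $f\in F_T$, by the root test. So $F_T$ is locally bounded in $D_r$, and Lemma~\ref{lem:bounded} applies.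

(ii) Let $T$ be finite with largest element $d$. Every $f\in F_T$ satisfies $|f|\le2^d$ in $\mathbb D$ by Lemma~\ref{lem:poly}(b), so $A_T^0$ is normal in $\mathbb D$ by Lemma~\ref{lem:bounded}. An entire function in $A_T$ is a polynomial, and a polynomial without zeros in $\mathbb C$ is constant. Both sides of the conjectured equivalence hold.
\end{proof}

\section{Functions of $z^N$ cannot remove zeros}\label{sec:key}

\begin{lemma}[Key lemma]\label{lem:key}
Let $d\ge1$ be an integer and $0<\varepsilon<1$. There is an integer $N_0=N_0(d,\varepsilon)$ with the following property. Let $N\ge N_0$ and $R>0$, let $s$ be a polynomial with $\deg s\le d$ and $s(0)=1$, and let $g$ be holomorphic in $D_{R^N}$ with $g(0)=0$. If $s(z)+g(z^N)$ is zero-free in $D_R$, then $s$ is zero-free in $D_{(1-\varepsilon)R}$.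
\end{lemma}

The difficulty is that nothing is assumed about the size of $g$, so $g(z^N)$ is not a small perturbation of $s$, and the single condition ``$f=s+g(z^N)$ omits $0$'' gives no compactness. A second omitted object comes from symmetry. If $\zeta^N=1$, the term $g(z^N)$ is unchanged by the rotation $z\mapsto\zeta z$, so
\[
f(z)-\bigl(s(z)-s(\zeta z)\bigr)=f(\zeta z)\ne0 .
\]
Thus $f$ avoids both $0$ and the polynomial $q(z)=s(z)-s(\zeta z)$, in which $g$ does not appear, and $f/q$ omits the values $0$ and $1$ wherever $q\neq0$. The zeros of $q$ cannot be ignored, because $q(0)=0$ and the origin is where we have information on $f$. The next lemma carries normality across them.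

\begin{lemma}\label{lem:omit}
Let $F_j$, $q_j$ and $q$ be holomorphic in $\mathbb D$. Suppose that $q_j\to q$ locally uniformly, that $q$ has only finitely many zeros in $\mathbb D$, and that $F_j$ and $F_j-q_j$ are zero-free in $\mathbb D$ for every $j$. Then a subsequence of $(F_j)$ converges locally uniformly in $\mathbb D$ to a holomorphic function or to $\infty$.
\end{lemma}

\begin{proof}
Let $Z$ be the set of zeros of $q$ in $\mathbb D$ and $\Omega=\mathbb D\setminus Z$, a connected open set. Let $\Delta$ be an open disk with $\overline\Delta\subset\Omega$ and put $m=\min_{\overline\Delta}|q|>0$. For large $j$ we have $|q_j|\ge m/2$ on $\Delta$, so $h_j=F_j/q_j$ is holomorphic in $\Delta$ and omits $0$ and $1$. By Montel's normality test a subsequence of $(h_j)$ converges locally uniformly in $\Delta$ to a holomorphic function $h$ or to $\infty$. Along it, $F_j=q_jh_j$ converges to $qh$ in the first case and to $\infty$ in the second, because $|F_j|\ge m|h_j|/2$.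

Cover $\Omega$ by countably many such disks and take a diagonal subsequence that converges in this sense in each of them. The union of the disks with limit $\infty$ and the union of the disks with a holomorphic limit are open, cover $\Omega$, and are disjoint, since at a common point $F_j$ would have both a finite and an infinite limit. As $\Omega$ is connected, one of them is empty. So the subsequence converges locally uniformly in $\Omega$ to a holomorphic function or to $\infty$.

Let $a\in Z$ and let $U$ be an open disk centered at $a$ with $\overline U\subset\mathbb D$ and $\overline U\cap Z=\{a\}$, so that $\partial U\subset\Omega$. If the limit is holomorphic, the maximum principle gives $\max_{\overline U}|F_j-F_k|=\max_{\partial U}|F_j-F_k|\to0$ as $j,k\to\infty$, so $(F_j)$ converges uniformly on $\overline U$. If the limit is $\infty$, we use that $1/F_j$ is holomorphic in all of $\mathbb D$, including the point $a$, and get $\max_{\overline U}|1/F_j|=\max_{\partial U}|1/F_j|\to0$. In both cases the convergence extends to $\mathbb D$.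
\end{proof}

\begin{example}[$d=1$, $R=1$, $N$ even]\label{ex:linear}
Here the rotation is $z\mapsto-z$ and the whole argument takes a few lines. Suppose that $N_j\to\infty$ are even, that $f_j(z)=1+a_jz+g_j(z^{N_j})$ is zero-free in $\mathbb D$, and that $1+a_jz$ has a zero in $D_{1-\varepsilon}$, that is, $|1/a_j|<1-\varepsilon$. The numbers $a_j$ may be unbounded, so we divide by them:
\[
F_j(z)=\frac{f_j(z)}{a_j}=\frac1{a_j}+z+\frac{g_j(z^{N_j})}{a_j},\qquad F_j(z)-2z=F_j(-z)\ne0 .
\]
Lemma~\ref{lem:omit} with $q_j=q=2z$ gives a convergent subsequence. The limit is not $\infty$, because $|F_j(0)|<1$. So it is a holomorphic function $\varphi$, and by Weierstrass's theorem $\varphi(z)=c+z$ with $c=\lim1/a_j$: the last term of $F_j$ starts at order $N_j\to\infty$ and leaves no trace in the coefficients of the limit, however large $g_j$ is. But $|c|\le1-\varepsilon$, so $\varphi$ vanishes at $-c\in\mathbb D$ without vanishing identically. This contradicts Hurwitz's theorem.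
\end{example}

In general two things change. We divide by the largest coefficient of $s$. And the rotation must be chosen so that $q$ does not degenerate: the coefficient of $z^k$ in $s(z)-s(\zeta z)$ is $1-\zeta^k$ times that of $s$, so $\zeta^k$ has to stay away from $1$ for $1\le k\le d$. The number $e^{2\pi i/(d+1)}$ has this property. It need not be an $N$-th root of unity, but for large $N$ it is close to one.

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Replacing $s(z)$ by $s(Rz)$ and $g(w)$ by $g(R^Nw)$, we may take $R=1$. Suppose that the lemma fails for some $d$ and $\varepsilon$. Then there are $N_j\to\infty$, polynomials $s_j$ and functions $g_j$ as in the lemma, and points $z_j\in D_{1-\varepsilon}$, such that $f_j(z)=s_j(z)+g_j(z^{N_j})$ is zero-free in $\mathbb D$ while $s_j(z_j)=0$.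

\emph{Normalization.} Let $A_j$ be the largest modulus of a coefficient of $s_j$; since $s_j(0)=1$, we have $A_j\ge1$. Put $\sigma_j=s_j/A_j$ and $F_j=f_j/A_j$. The largest coefficient of $\sigma_j$ has modulus exactly $1$. Passing to a subsequence, we may assume that the coefficients of $\sigma_j$ converge to those of a polynomial $\sigma$ of degree at most $d$, and that $z_j\to z_0$ with $|z_0|\le1-\varepsilon$. The largest coefficient of $\sigma$ has modulus $1$, so $\sigma\not\equiv0$. Since $\sigma_j\to\sigma$ uniformly on $\overline{\mathbb D}$, we have $\sigma(z_0)=\lim\sigma_j(z_j)=0$. A polynomial that has a zero and is not identically $0$ is nonconstant; so $\sigma$ is nonconstant.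

\emph{The second omitted function.} Let
\[
\zeta_j=\exp\Bigl(\frac{2\pi i}{N_j}\Bigl\lfloor\frac{N_j}{d+1}\Bigr\rfloor\Bigr),\qquad\zeta=\exp\Bigl(\frac{2\pi i}{d+1}\Bigr).
\]
Then $\zeta_j^{N_j}=1$, and $\zeta_j\to\zeta$ because $\lfloor N_j/(d+1)\rfloor/N_j$ differs from $1/(d+1)$ by less than $1/N_j$. The polynomials $q_j(z)=\sigma_j(z)-\sigma_j(\zeta_jz)$ converge locally uniformly to $q(z)=\sigma(z)-\sigma(\zeta z)$. Some coefficient of $\sigma$ of order $k\in\{1,\dots,d\}$ is nonzero and $\zeta^k\ne1$, so $q\not\equiv0$, and $q$ has finitely many zeros. Since $(\zeta_jz)^{N_j}=z^{N_j}$,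
\[
F_j(z)-q_j(z)=\sigma_j(\zeta_jz)+\frac{g_j(z^{N_j})}{A_j}=F_j(\zeta_jz)\ne0\qquad(z\in\mathbb D).
\]
By Lemma~\ref{lem:omit}, a subsequence of $(F_j)$ converges locally uniformly in $\mathbb D$.

\emph{The limit.} Since $g_j(0)=0$, we have $F_j(0)=1/A_j\le1$, so the limit is not $\infty$; it is a holomorphic function $\varphi$. Again because $g_j(0)=0$, the series of $g_j(z^{N_j})$ contains only exponents $\ge N_j$, so for fixed $m$ the $m$-th Taylor coefficients of $F_j$ and $\sigma_j$ agree as soon as $N_j>m$. By Weierstrass's theorem $\varphi=\sigma$. Thus a locally uniform limit of zero-free functions in $\mathbb D$ vanishes at $z_0\in\mathbb D$ but not identically, which contradicts Hurwitz's theorem.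
\end{proof}

\begin{remark}\label{rem:sharp}
The condition $s(0)=1$ is only a normalization, since $s(0)=f(0)\ne0$. The other features of Lemma~\ref{lem:key} are needed. Take $R=1$.
\begin{enumerate}
\item[(a)] \emph{The loss $\varepsilon$.} For $N\ge2$,
\[
1-\frac{N}{N-1}\,z+\frac{z^N}{N-1}=(1-z)\Bigl(1-\frac{z+z^2+\dots+z^{N-1}}{N-1}\Bigr)
\]
is zero-free in $\mathbb D$, while $s(z)=1-\frac N{N-1}z$ vanishes at $1-\frac1N$. So the conclusion fails for $d=1$ whenever $2\le N<1/\varepsilon$, and it fails for every $N\ge2$ if $\varepsilon=0$.
\item[(b)] \emph{The dependence on $d$.} For even $N$, write $(1+z)^N=s(z)+z^N$. The left side is zero-free in $\mathbb D$, $\deg s=N-1$, and $s(-\frac12)=0$. So for $\varepsilon<\frac12$ the condition $N>\deg s$ is not enough.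
\item[(c)] \emph{The form $g(z^N)$.} A long gap alone does not suffice. If $s(0)=1$ and $P$ is the Taylor polynomial of order $N-1$ of $\log s$ at $0$, then $e^P=s\,e^{P-\log s}=s+O(z^N)$ near $0$, and $e^P$ is entire and zero-free wherever the zeros of $s$ lie.
\end{enumerate}
\end{remark}

\section{Exponent sets made of blocks}\label{sec:blocks}

Each application of Lemma~\ref{lem:key} shrinks the disk by a factor $1-\varepsilon$, and the number of applications will not be bounded, so the losses must have a convergent product. Put
\[
\varepsilon_n=2^{-n-1},\qquad\delta_n=\prod_{m\ge n}(1-\varepsilon_m)\qquad(n\ge1).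
\]
Then $\delta_n=(1-\varepsilon_n)\delta_{n+1}$, so $(\delta_n)$ increases, and $1>\delta_n\ge1-\sum_{m\ge n}\varepsilon_m=1-2^{-n}$. Hence $\delta_n\ge\frac12$ and $\delta_n\to1$.

Fix real numbers $B_n\ge1$, $n\ge1$; they are the parameters of the construction. Let $N_1=1$ and define recursively
\begin{equation}\label{eq:choice}
M_n=\lceil nB_n^{N_n}\rceil,\qquad d_n=N_nM_n,\qquad N_{n+1}\ge\max\{d_n+1,\ N_0(d_n,\varepsilon_n)\},
\end{equation}
where $N_{n+1}$ is any integer satisfying the inequality. Set
\begin{equation}\label{eq:T}
T=\{0\}\cup\bigcup_{n\ge1}\{jN_n:1\le j\le M_n\}.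
\end{equation}
The $n$-th block has step $N_n$, length $M_n$ and largest element $d_n$. The length is chosen after the step, and the next step after the length; this order is possible because $N_0$ does not depend on $g$. For $B_n=2$, the set $T$ begins with $0,1,2$ and continues with the first $2\cdot2^{N_2}$ positive multiples of $N_2$. The value $N_0(2,\frac14)$ that enters $N_2$ comes from a proof by contradiction and is not explicit.

Since $N_n\le d_n<N_{n+1}$, the blocks follow one another without overlap, $N_n\ge n$, and $d_n\to\infty$. For $f=\sum_{k\in T}a_kz^k$ let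
\[
s_n(z)=\sum_{k\in T,\ k\le d_n}a_kz^k
\]
be the partial sum that ends with the $n$-th block. The exponents in $T$ that are greater than $d_n$ and at most $d_{n+1}$ are those of the $(n+1)$-st block, so
\begin{equation}\label{eq:step}
s_{n+1}(z)=s_n(z)+g_n(z^{N_{n+1}}),\qquad g_n(w)=\sum_{j=1}^{M_{n+1}}a_{jN_{n+1}}w^j,\qquad g_n(0)=0 .
\end{equation}
For the rest of this section $T$ is given by \eqref{eq:T}.

The tail $f-s_n$ involves many different steps and need not be a function of $z^{N_{n+1}}$, so Lemma~\ref{lem:key} does not apply to $f$ directly. We start instead from a partial sum so long that it is zero-free by uniform convergence, and descend. The starting index depends on $f$, but the resulting radius does not.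

\begin{lemma}\label{lem:partial}
For every $f\in F_T$ and every $n\ge1$, the polynomial $s_n$ is zero-free in $D_{\delta_n}$.
\end{lemma}

\begin{proof}
Let $0<R<1$. On $|z|\le R$ the function $|f|$ has a positive minimum and $s_m\to f$ uniformly. So there is $m_1$ such that $s_m$ is zero-free in $D_R\supset D_{R\delta_m}$ for all $m\ge m_1$. Suppose that $s_{m+1}$ is zero-free in $D_{R\delta_{m+1}}$ for some $m\ge1$. By \eqref{eq:step} and \eqref{eq:choice}, Lemma~\ref{lem:key} applies with $s=s_m$, $d=d_m$, $\varepsilon=\varepsilon_m$, $N=N_{m+1}$ and radius $R\delta_{m+1}$. It shows that $s_m$ is zero-free in the disk of radius $(1-\varepsilon_m)R\delta_{m+1}=R\delta_m$. Descending from $m_1$ to $1$, we see that $s_n$ is zero-free in $D_{R\delta_n}$ for every $n\ge1$. These disks exhaust $D_{\delta_n}$ as $R\to1$.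
\end{proof}

\begin{lemma}\label{lem:noentire}
$A_T$ contains no nonconstant zero-free entire function, and $\Lambda_k<\infty$ for every $k$.
\end{lemma}

\begin{proof}
Let $f\in A_T$ be entire and zero-free, normalized by $f(0)=1$. For every $\lambda>0$ the function $f(\lambda z)$ lies in $F_T$ and has partial sums $s_n(\lambda z)$. By Lemma~\ref{lem:partial}, $s_n$ is zero-free in $D_{\lambda\delta_n}$. Since $\lambda$ is arbitrary and $\delta_n>0$, the polynomial $s_n$ has no zero in $\mathbb C$, so $s_n\equiv1$. This holds for all $n$, so $f\equiv1$.

Given $k$, choose $n$ with $d_n\ge k$. For $f\in F_T$ the coefficient $a_k$ is a coefficient of $s_n$, and Lemmas~\ref{lem:partial} and~\ref{lem:poly}(a) give $|a_k|\le\binom{d_n}k\delta_n^{-k}$, a bound independent of $f$.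
\end{proof}

So far the lengths $M_n$ have played no role. The bounds that Lemma~\ref{lem:poly} gives for $s_n$ grow with $d_n$, which leaves room for large functions supported on long blocks. We produce them from the partial sums of the exponential series.

\begin{lemma}\label{lem:exp}
For every integer $M\ge1$ the polynomial $E_M(w)=\sum_{j=0}^Mw^j/j!$ has no zero in $|w|\le M/8$.
\end{lemma}

\begin{proof}
From $e^j\ge j^j/j!$ we get $j!\ge(j/e)^j$. For $|w|\le M/8$ and $j>M$ this gives
\[
\frac{|w|^j}{j!}\le\Bigl(\frac{eM}{8j}\Bigr)^j\le\Bigl(\frac e8\Bigr)^j\le2^{-j}.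
\]
Since $\log2>\frac18$, it follows that $|e^w-E_M(w)|\le\sum_{j>M}2^{-j}=2^{-M}<e^{-M/8}\le|e^w|$, and so $E_M(w)\ne0$.
\end{proof}

\begin{lemma}\label{lem:large}
The functions $f_n(z)=E_{M_n}(M_nz^{N_n}/8)$ belong to $F_T$, and
\[
f_n(x)\ge1+\frac n8\,(B_nx)^{N_n}\qquad(0<x<1).
\]
\end{lemma}

\begin{proof}
The exponents of $f_n$ are $jN_n$ with $0\le j\le M_n$, which lie in $T$, and $f_n(0)=1$. For $z\in\mathbb D$ we have $|M_nz^{N_n}/8|<M_n/8$, so $f_n(z)\ne0$ by Lemma~\ref{lem:exp}. All coefficients of $f_n$ are nonnegative, so keeping the first two terms gives $f_n(x)\ge1+\frac18M_nx^{N_n}$, and $M_n\ge nB_n^{N_n}$.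
\end{proof}

This explains the choice of $M_n$ in \eqref{eq:choice}: the size of $f_n$ at $x$ is governed by $M_nx^{N_n}$, and $M_n\ge nB_n^{N_n}$ makes this quantity at least $n$ at the point $x=1/B_n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Take $B_n=2$ for all $n$. By Lemma~\ref{lem:noentire}, $A_T$ contains no nonconstant zero-free entire function. By Lemma~\ref{lem:large}, $f_n\in F_T$ and $f_n(\frac12)\ge1+\frac n8\to\infty$. So $F_T$ is not locally bounded in $\mathbb D$, and $A_T^0$ is not normal in $\mathbb D$ by Lemma~\ref{lem:bounded}.
\end{proof}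

\section{The radius of normality}\label{sec:radius}

For $0<\rho<1$ we take $B_n=1/\rho$. Lemma~\ref{lem:large} gives growth at the point $\rho$, and the new task is an upper bound for $F_T$ inside $D_\rho$. The estimate $|s_n|\le2^{d_n}$ of Lemma~\ref{lem:poly}(b) is useless as $n\to\infty$, because it ignores that the $n$-th block only begins at order $N_n$. The logarithm sees this. The coefficients of $\log s_n$ of order $j<N_n$ are those of $\log s_{n-1}$, and for $j\ge N_n$ the factor $d_n/j$ in Lemma~\ref{lem:poly}(c) is at most $M_n$. So the $n$-th block changes the logarithm by roughly $M_n|z|^{N_n}$, the same quantity that governs the lower bound, and this is summable for $|z|<\rho$. The word ``roughly'' hides a factor $\delta_n^{-N_n}$; this is where $\delta_n\to1$ is needed, whereas Section~\ref{sec:blocks} used only $\delta_n>0$.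

\begin{proof}[Proof of Theorem~\ref{thm:radius}]
\emph{The case $\rho=1$.} Take $T=\{0,1\}$. Then $F_T=\{1+az:|a|\le1\}$ is bounded by $2$ in $\mathbb D$, so $r(T)=1$ by Lemma~\ref{lem:bounded}, and a function $a_0+a_1z$ without zeros in $\mathbb C$ is constant.

\emph{The case $\rho=0$.} Let $T$ be given by \eqref{eq:T} with $B_n=n$. Lemma~\ref{lem:noentire} excludes the entire function and gives $\Lambda_k<\infty$ for all $k$. For fixed $x\in(0,1)$, Lemma~\ref{lem:large} gives $f_n(x)\ge1+\frac n8$ as soon as $nx\ge1$. So $F_T$ is unbounded at every point of $(0,1)$, and by Lemma~\ref{lem:bounded} the family $A_T^0$ is normal in no disk $D_r$, $0<r\le1$. Thus $r(T)=0$.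

\emph{The case $0<\rho<1$.} Let $T$ be given by \eqref{eq:T} with $B_n=1/\rho$. Lemma~\ref{lem:noentire} excludes the entire function. By Lemma~\ref{lem:large}, $f_n(\rho)\ge1+\frac n8\to\infty$, so by Lemma~\ref{lem:bounded} the family $A_T^0$ is not normal in $D_{r'}$ for any $r'\in(\rho,1]$. It remains to show that $F_T$ is locally bounded in $D_\rho$; then $A_T^0$ is normal in $D_\rho$ by Lemma~\ref{lem:bounded}, and $r(T)=\rho$.

Fix $0<r<\rho$. Since $\delta_n\to1$, there is $\nu\ge1$ with $r<\rho\,\delta_\nu$. Put
\[
\theta=\frac r{\delta_\nu},\qquad\lambda=\frac\theta\rho,\qquad\text{so that }\ \theta<\rho<1,\quad\lambda<1,\quad r<\delta_\nu .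
\]
Let $f\in F_T$. For $n\ge\nu$, Lemma~\ref{lem:partial} shows that $s_n$ is zero-free in $D_{\delta_n}\supset D_{\delta_\nu}$. Let $L_n(z)=\sum_{j\ge1}c_j^{(n)}z^j$ be the branch of $\log s_n$ in $D_{\delta_\nu}$ with $L_n(0)=0$. By Lemma~\ref{lem:poly}(c),
\begin{equation}\label{eq:logcoef}
|c_j^{(n)}|\le\frac{d_n}j\,\delta_\nu^{-j}\qquad(n\ge\nu,\ j\ge1).
\end{equation}

Let $n>\nu$. By \eqref{eq:step}, $h=(s_n-s_{n-1})/s_{n-1}$ vanishes to order at least $N_n$ at $0$. Near $0$ the function $L_n-L_{n-1}$ is the logarithm of $s_n/s_{n-1}=1+h$ that vanishes at $0$, so it equals $h-h^2/2+\cdots=O(z^{N_n})$. Hence $c_j^{(n)}=c_j^{(n-1)}$ for $j<N_n$. For $j\ge N_n$ we have $d_n/j\le d_n/N_n=M_n$ and $d_{n-1}/j<1\le M_n$, so \eqref{eq:logcoef} gives $|c_j^{(n)}-c_j^{(n-1)}|\le2M_n\delta_\nu^{-j}$. Moreover $M_n\le n\rho^{-N_n}+1\le2n\rho^{-N_n}$. For $|z|\le r$ we obtain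
\[
|L_n(z)-L_{n-1}(z)|\le2M_n\sum_{j\ge N_n}\theta^j=\frac{2M_n\theta^{N_n}}{1-\theta}\le\frac{4n\lambda^{N_n}}{1-\theta}\le\frac{4n\lambda^n}{1-\theta},
\]
where the last step uses $N_n\ge n$ and $\lambda<1$. The number
\[
C=\frac4{1-\theta}\sum_{m\ge1}m\lambda^m
\]
is finite and depends only on $r$, $\rho$ and $\nu$. Summing the differences gives $|L_n-L_\nu|\le C$ on $|z|\le r$ for all $n\ge\nu$. Since $r<\delta_\nu$, Lemma~\ref{lem:poly}(b) gives $|s_\nu|\le2^{d_\nu}$ there, and therefore
\[
|s_n(z)|=|s_\nu(z)|\,\bigl|e^{L_n(z)-L_\nu(z)}\bigr|\le2^{d_\nu}e^C\qquad(|z|\le r,\ n\ge\nu).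
\]
Letting $n\to\infty$, we get $|f|\le2^{d_\nu}e^C$ on $|z|\le r$, with a bound that does not depend on $f\in F_T$. As $r<\rho$ was arbitrary, $F_T$ is locally bounded in $D_\rho$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{gap}
\emph{Normal families of gap power series},
\texttt{https://page-one.springer.com/pdf/preview/10.1007/BF03322372},
doi:10.1007/bf03322372.
\end{thebibliography}
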